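# Infinitely many primes over one prime in a finite extension of noetherian algebras

## 1. Prime ideals, lying over, and growth

Fix a field $k$. All rings are associative $k$-algebras with $1$, and modules are unitary. "Noetherian" means left and right noetherian.

**Definition (prime ideal).** An ideal $P$ of a ring $R$ is prime if $P\neq R$ and, for $u,w\in R$, $uRw\subseteq P$ implies $u\in P$ or $w\in P$. A ring is prime if $0$ is a prime ideal.

Example. For a field $K$, the ring $M_n(K)$ is simple, so its only prime is $0$. Let $U\subset M_2(K)$ be the ring of upper triangular matrices. A prime of $U$ contains the nilpotent ideal $KE_{12}$, and $U/KE_{12}\cong K\times K$. So $U$ has exactly two primes, $P_1=\{u:u_{11}=0\}$ and $P_2=\{u:u_{22}=0\}$.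

We use one textbook fact repeatedly. If $B$ is a finite dimensional algebra over a field $K$ (with $K$ central), then a prime factor ring of $B$ is simple. So every prime of $B$ is maximal, no prime strictly contains another, and there are finitely many primes.

**Definition (lying over).** Let $R\subseteq S$ be rings with $1_R=1_S$. A prime $P$ of $R$ is minimal over an ideal $X$ of $R$ if $X\subseteq P$ and no prime $P'$ satisfies $X\subseteq P'\subsetneq P$. A prime $Q$ of $S$ lies over $P$ if $P$ is minimal over $Q\cap R$.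

Example. In $k[x^2]\subset k[x]$ with $\operatorname{char}k\ne2$, the primes $(x-1)$ and $(x+1)$ lie over $(x^2-1)$. For a noncommutative example take $U\subset M_2(K)$ and $Q=0$. Then $Q\cap U=0$ is not prime, since $E_{12}UE_{12}=0$. Both $P_1$ and $P_2$ are minimal over it. So the single prime $0$ of $M_2(K)$ lies over both primes of $U$.

**Definition (finite extension).** The extension $R\subseteq S$ is finite on the right if $S$ is finitely generated as a right $R$-module, written "$S_R$ is finitely generated".

Example. $M_2(K)=1\cdot U+E_{21}U$, because $E_{21}E_{11}=E_{21}$.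

**Definition (Gelfand–Kirillov dimension).** For a $k$-algebra $R$,
$$\mathrm{GK}(R)=\sup_V\ \limsup_{n\to\infty}\frac{\log\dim_kV^n}{\log n},$$
where $V$ runs over the finite dimensional $k$-subspaces containing $1$ and $V^n$ is the span of all products of $n$ elements of $V$.

Example. For $k[x,y]$ and $V=\mathrm{span}\{1,x,y\}$ we have $\dim V^n=\binom{n+2}2$, and every finite dimensional subspace lies in some $V^m$; so $\mathrm{GK}=2$. For the field $k(q)$ of rational functions, a finite dimensional $V$ lies in $\delta^{-1}\mathrm{span}_k\{1,q,\dots,q^D\}$ for a common denominator $\delta$, so $V^n\subseteq\delta^{-n}\mathrm{span}_k\{1,\dots,q^{Dn}\}$ has dimension $O(n)$. With $V=\mathrm{span}\{1,q\}$ this growth is attained, so $\mathrm{GK}_k(k(q))=1$. The common-denominator trick will return in Section 7. A subalgebra has GK dimension at most that of the big algebra.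

**Definition (annihilator of $S/R$).** $r_R(S/R)=\{r\in R:Sr\subseteq R\}$, the right annihilator in $R$ of the right $R$-module $S/R$.

Example. For $U\subset M_2(K)$, $E_{21}r$ has $(2,1)$ entry $r_{11}$, so $r_R(S/R)\subseteq P_1$. If $r_{11}=0$, then $r$ has zero first column, so does $sr$ for every $s$, and $sr\in U$. Hence $r_R(S/R)=P_1$.

## 2. How large can the set of primes over $P$ be?

Let $R\subseteq S$ be noetherian $k$-algebras with $1_R=1_S$, $S_R$ finitely generated and $\mathrm{GK}(R)<\infty$. *Is it true that for every prime $P$ of $R$ only finitely many primes of $S$ lie over $P$?* The question comes from the paper "Standard prime ideals and lying over for finite extensions of noetherian algebras".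

Two cases can be done at once. If $S$ is commutative, then $Q\cap R$ is prime, so $Q$ lies over $P$ exactly when $Q\cap R=P$. Such $Q$ correspond to the primes of $\kappa\otimes_RS$ with $\kappa=\mathrm{Frac}(R/P)$. This is a finite dimensional $\kappa$-algebra, so there are finitely many. If $S$ is finite dimensional over $k$, it has finitely many primes altogether.

The source recalls two larger positive results. Finiteness holds for a class of rings that includes complex group algebras over polycyclic-by-finite groups, noetherian PI algebras, and enveloping algebras of finite dimensional complex solvable or semisimple Lie algebras (Letzter). And a prime $P$ has only finitely many primes lying over it whenever $\mathrm{GK}(R/P)\ge\mathrm{GK}(R/r_R(S/R))$.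

In general the answer is no, over every field $k$. The precise statement is Theorem 6 below.

## 3. Subrings of the form $K+zS$

If $S$ is an algebra over a field $K\supseteq k$ (with $K$ central) and $z\in S$, put
$$I=zS,\qquad R=K+zS.$$
Since $(K+zS)zS\subseteq zS$, $R$ is a subring and $I$ is a two-sided ideal of $R$. If $I\ne S$, then $I$ is a proper right ideal of $S$, so $K\cap I=0$ and $R/I\cong K$. Thus $I$ is a prime of $R$. For example, $S=M_2(K)$ and $z=E_{11}$ give $R=U$ and $I=P_2$. Such an $R$ is small near $I$, and many primes of $S$ can meet there.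

**Lemma 1.** Let $Q$ be an ideal of $S$ with $S/Q\cong M_n(K)$ as $K$-algebras, such that the image $\bar z$ of $z$ is a singular matrix. Then $I\neq S$, and $Q$ is a prime of $S$ lying over $P=I$.

*Proof.* $Q$ is prime because $M_n(K)$ is simple. The image $\bar I=\bar zM_n(K)$ of $I$ is a proper right ideal, since $\bar z$ is singular. So $I\ne S$ and $K\cap\bar I=0$. If $c+i\in Q$ with $c\in K$ and $i\in I$, then $c\in\bar I$, so $c=0$. Hence $Q\cap R\subseteq I=P$. The image of $R$ is $R'=K+\bar I\cong R/(Q\cap R)$, and $P/(Q\cap R)$ corresponds to $\bar I$, with $R'/\bar I\cong K$. As $R'$ is a finite dimensional $K$-algebra, no prime of $R'$ lies strictly inside the prime $\bar I$. So $P$ is minimal over $Q\cap R$. $\square$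

So infinitely many primes over $I$ come from infinitely many matrix representations of $S$ in which $z$ is singular. The hard requirement is that $R$ be noetherian. The next lemma says what suffices. For a left (right) $S$-module $N$, the *kernel of $z$ on $N$* is $\{n:zn=0\}$ (respectively $\{n:nz=0\}$).

**Lemma 2.** Let $S$ be noetherian with $zS\ne S$. Assume that $\dim_KS/SzS<\infty$, and that $z$ has finite dimensional kernel over $K$ on every finitely generated left and every finitely generated right $S$-module. Then $R=K+zS$ is noetherian and $S_R$ is finitely generated.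

*Proof.*

**Step 1: $S_R$ is finitely generated.** As $S$ is right noetherian, $SzS=\sum_{i=1}^ms_izS\subseteq\sum_is_iR$ for some $s_i\in S$. Also $S=SzS+\sum_jKg_j$ for finitely many $g_j$. So $S=\sum_is_iR+\sum_jg_jR$.

**Step 2: $R$ is right noetherian.** The aim is to split a right ideal $J$ of $R$ into an $S$-submodule and a finite dimensional rest. The set $JI=JzS\subseteq J$ is a right ideal of $S$, finitely generated over $S$, hence over $R$ by Step 1. Moreover $Jz\subseteq JI$, so $J/JI$ lies in $\{n\in JS/JI:nz=0\}$. Here $JS/JI$ is a finitely generated right $S$-module, so $\dim_KJ/JI<\infty$. As $K\subseteq R$, $J$ is finitely generated.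

**Step 3: $R$ is left noetherian.** Let $J$ be a left ideal of $R$. Since $J/(J\cap I)$ embeds in $R/I\cong K$, we may assume $J\subseteq I$. Let $L=SJ=\sum_{i=1}^mSj_i$ with $j_i\in J$; finitely many suffice because $S$ is left noetherian. As $IS=I$,
$$IJ=ISJ=IL=zSL=zL=\sum_izSj_i=\sum_iIj_i\subseteq\sum_iRj_i\subseteq J .$$
So it suffices that $\dim_KJ/IJ<\infty$. Now $J\subseteq zS\cap L$ and $IJ=zL$. The map
$$\{s+L\in S/L:zs\in L\}\to(zS\cap L)/zL,\qquad s+L\mapsto zs+zL,$$
is well defined, since $s\in L$ gives $zs\in zL$, and it is surjective. Its source is the kernel of $z$ on $S/L$, which is finite dimensional. So $\dim_KJ/IJ<\infty$. $\square$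

We must therefore find $S$ and $z$ with many singular matrix representations and small kernels.

## 4. Rings $S(A,\tau,a)$ and chains of points

**Definition (skew Laurent ring).** Let $A$ be a ring with automorphism $\tau$. The ring $A[t^{\pm1};\tau]$ is free as a left $A$-module on the $t^i$ ($i\in\mathbb Z$), with $tb=\tau(b)t$ for $b\in A$. For example, $A=K[h^{\pm1}]$ and $\tau(h)=qh$ give the ring with $th=qht$.

**Definition ($S(A,\tau,a)$).** Let $A$ be a commutative noetherian domain that is a $K$-algebra, $\tau$ a $K$-automorphism, and $0\ne a\in A$. Then $S(A,\tau,a)$ is the subring of $A[t^{\pm1};\tau]$ generated by $A$, $e=t$ and $f=at^{-1}$.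

Example. For $A=K[h]$, $\tau(h)=h-1$, $a=h$ we get $fe=h$ and $ef=tht^{-1}=h-1$, so $fe-ef=1$, the Weyl algebra relation.

In general, for $b\in A$,
$$eb=\tau(b)e,\qquad fb=\tau^{-1}(b)f,\qquad fe=a,\qquad ef=\tau(a). \tag{1}$$
Indeed $fb=at^{-1}b=a\tau^{-1}(b)t^{-1}=\tau^{-1}(b)f$ and $ef=tat^{-1}=\tau(a)$.

**Lemma 3.** Let $S=S(A,\tau,a)$.

1. $S=\bigoplus_{i\ge0}Ae^i\oplus\bigoplus_{i>0}Af^i$, each summand is free of rank one over $A$, and (1) presents $S$ over $A$. The field $K$ is central in $S$.
2. $S$ is a noetherian domain.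
3. There is an anti-automorphism $\theta$ of $S$ with $\theta|_A=\mathrm{id}$, $\theta(e)=f$, $\theta(f)=e$.

*Proof.* (1) In the ring presented by (1), elements of $A$ move to the left and adjacent $ef$ or $fe$ become elements of $A$. So that ring is spanned by the $Ae^i$ and $Af^i$. It maps onto $S$, where $e^i=t^i$ and $f^i=a\,\tau^{-1}(a)\cdots\tau^{-(i-1)}(a)\,t^{-i}$ have nonzero coefficients, so the sum is direct with free summands. Hence the map is injective. $K$ is central because $\tau$ fixes $K$.

(2) $S$ is a domain because $A[t^{\pm1};\tau]$ is. Filter $S$ by $F_n=\sum_{i\le n}(Ae^i+Af^i)$; by (1), $F_nF_m\subseteq F_{n+m}$. The associated graded ring is generated over $A$ by symbols $\bar e,\bar f$ with $\bar eb=\tau(b)\bar e$, $\bar fb=\tau^{-1}(b)\bar f$, and $\bar e\bar f=\bar f\bar e=0$, since $ef,fe\in F_0$. So it is an image of the iterated skew polynomial ring $A[X;\tau][Y;\tau^{-1}]$ with $XY=YX$, which is noetherian by Hilbert's basis theorem for skew polynomial rings with automorphisms. A ring with an exhaustive filtration indexed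 by $n\ge0$ and noetherian graded ring is noetherian.

(3) By the presentation it suffices that the relations are respected when products are reversed. The image of $eb=\tau(b)e$ is $bf=f\tau(b)$, which is the second relation. Likewise $fb=\tau^{-1}(b)f$ becomes $be=e\tau^{-1}(b)$. The relation $fe=a$ becomes $\theta(e)\theta(f)=fe=a$, and $ef=\tau(a)$ becomes $\theta(f)\theta(e)=ef=\tau(a)$. Finally $\theta^2=\mathrm{id}$ on generators. $\square$

From now on $z=e+f$, so $\theta(z)=z$. Matrix representations come from finite pieces of $\tau$-orbits whose two ends are zeros of $a$.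

**Lemma 4.** Let $n\ge1$ and let $\chi_{-1},\chi_0,\dots,\chi_{n-1}:A\to K$ be $K$-algebra homomorphisms with $\chi_{j+1}(\tau(b))=\chi_j(b)$ for all $b\in A$ and $-1\le j\le n-2$. Assume $\chi_{-1}(a)=0=\chi_{n-1}(a)$, that $a_j:=\chi_j(a)\neq0$ for $0\le j\le n-2$, and that $\chi_0,\dots,\chi_{n-1}$ are distinct. Then $V=\bigoplus_{j=0}^{n-1}Kv_j$ is a left module over $S=S(A,\tau,a)$ by
$$bv_j=\chi_j(b)v_j,\quad ev_j=v_{j+1}\ (j\le n-2),\quad ev_{n-1}=0,\quad fv_{j+1}=a_jv_j\ (j\le n-2),\quad fv_0=0 .$$
Moreover $S/\mathrm{ann}_S(V)\cong M_n(K)$, and $z=e+f$ is singular on $V$ if and only if $n$ is odd.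

*Proof.*

**Step 1: the relations (1) hold.** For $j\le n-2$, $ebv_j=\chi_j(b)v_{j+1}=\chi_{j+1}(\tau(b))v_{j+1}=\tau(b)ev_j$; on $v_{n-1}$ both sides are $0$. Similarly $fbv_{j+1}=\chi_{j+1}(b)a_jv_j=\chi_j(\tau^{-1}(b))a_jv_j=\tau^{-1}(b)fv_{j+1}$, and on $v_0$ both sides are $0$. Next, $fev_j=a_jv_j$ for $j\le n-2$, and $fev_{n-1}=0=\chi_{n-1}(a)v_{n-1}$. Finally $efv_{j+1}=a_jv_{j+1}=\chi_{j+1}(\tau(a))v_{j+1}$, and $efv_0=0=\chi_{-1}(a)v_0=\chi_0(\tau(a))v_0$.

**Step 2: the image is $M_n(K)$.** The kernels of $\chi_0,\dots,\chi_{n-1}$ are distinct maximal ideals of $A$, so by the Chinese remainder theorem $A$ maps onto all diagonal matrices. With the diagonal matrix units, $e$, and $f$ (whose entries $a_j$ are nonzero) we get all matrix units.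

**Step 3: parity.** The map $z$ sends the span of the even-indexed $v_j$ to the span of the odd-indexed ones. If $n$ is odd these have dimensions $\frac{n+1}2>\frac{n-1}2$, so $z$ is singular. Let $n$ be even and $z\sum c_jv_j=0$. The coefficients of $v_0$, of $v_j$ ($1\le j\le n-2$) and of $v_{n-1}$ give
$$a_0c_1=0,\qquad c_{j-1}+a_jc_{j+1}=0,\qquad c_{n-2}=0 .$$
As all $a_j$ with $j\le n-2$ are nonzero, going up from $c_1$ kills all odd-indexed $c_j$, and going down from $c_{n-2}$ kills all even-indexed ones. So $z$ is injective. $\square$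

By hand: for $n=1$, $z=0$. For $n=2$, $z=\begin{pmatrix}0&a_0\\1&0\end{pmatrix}$ is invertible. For $n=3$ the vector $a_1v_0-v_2$ is killed by $z$.

With one variable, say $A=K[h^{\pm1}]$, $\tau(h)=qh$, we cannot get infinitely many $n$ this way. A chain of length $n$ needs two zeros of $a$ in $K$ that are exactly $n$ steps apart on one $\tau$-orbit, and $a$ has finitely many zeros. So we use two variables.

## 5. Two variables, and the obstruction $x=hy$

Fix a field $K\supseteq k$ and $q\in K^*$ not a root of unity. If $k$ contains a nonzero element that is not a root of unity (that is, if $k$ is not algebraic over a finite field), take $K=k$ and $q$ such an element. Otherwise take $K=k(q)$ with $q$ an indeterminate. Write $q^{\mathbb Z}=\{q^j:j\in\mathbb Z\}$ and fix $\mu\in K^*\setminus q^{\mathbb Z}$.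

Such $\mu$ exists. If $\operatorname{char}K\ne2$, take $\mu=-1$: $-1=q^j$ gives $q^{2j}=1$, so $j=0$ and $-1=1$, which is false. If $\operatorname{char}K=2$, take $\mu=1+q\neq0$. If $1+q=q^j$, then clearing a negative power exhibits $q$ as a root of a nonzero polynomial over $\mathbb F_2$ (for $j=1$ the equation reads $1=0$). So $q$ would be algebraic over $\mathbb F_2$ and hence a root of unity. Note $\mu\ne1$.

Let $\tau$ be the $K$-automorphism of $F=K(h,y)$ with
$$\tau(h)=qh,\qquad \tau(y)=q^{-1}y,\qquad x:=hy,\quad \tau(x)=x .$$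
For $n\ge1$ let $\chi_j$ ($-1\le j\le n-1$) be evaluation at the point
$$(h,y)=(q^{-1-j},\,q^{\,j+1-n}\mu). \tag{2}$$
The function $\tau(b)(h,y)=b(qh,q^{-1}y)$ at the point numbered $j+1$ equals $b$ at the point numbered $j$, so $\chi_{j+1}\circ\tau=\chi_j$ wherever these make sense. At $j=-1$ we have $h=1$; at $j=n-1$ we have $y=\mu$; for $0\le j\le n-2$ neither happens. The values of $h$ are distinct. So Lemma 4 applies for every $n$ as soon as $a$ vanishes, on these points, exactly where $h=1$ or $y=\mu$.

The first thing to try is $A_0=K[h^{\pm1},y^{\pm1}]$, $a_0=(h-1)(y-\mu)$, $S_0=S(A_0,\tau,a_0)$. By Lemmas 4 and 1, each odd $n$ gives a prime of $S_0$ lying over $zS_0$ in $R_0=K+zS_0$. These primes are distinct because their codimensions $n^2$ differ. The fibre is infinite with no further work. But $R_0$ is not noetherian, and $x$ is the reason.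

Since $\tau(x)=x$, $x$ is central in $S_0$. We claim $K[x]\cap zS_0=0$. Let $p(x)\in zS_0$. On the module $V$ of (2) with $n$ odd, $x$ acts as the scalar $q^{-1-j}q^{j+1-n}\mu=q^{-n}\mu$. So $p(q^{-n}\mu)\cdot1$ lies in the proper right ideal generated by the singular matrix of $z$, and $p(q^{-n}\mu)=0$. This holds for all odd $n$, so $p=0$. Now put
$$J=zK[x]+z^2S_0\subseteq R_0 .$$
As $x$ is central, $J\cdot zS_0\subseteq z^2S_0$, so $J$ is a right ideal of $R_0$. If it were finitely generated, $J/J(zS_0)$ would be finite dimensional over $R_0/zS_0\cong K$. But it maps onto $J/z^2S_0$. If $zp(x)\in z^2S_0$, then $p(x)\in zS_0$, because $S_0$ is a domain, so $p=0$. Hence $\dim_KJ/z^2S_0=\infty$, and $R_0$ is not right noetherian. In terms of Lemma 2, the kernel of $z$ on the right module $S_0/zS_0$ contains the image of $K[x]$, which is infinite dimensional.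

We cannot repair this by setting $x$ equal to a constant, because the scalar $q^{-n}\mu$ differs for different $n$: only one of these modules would survive. So we want a ring $A$ from which $x$, and all nonconstant functions of $x$, have disappeared, although evaluation at the points (2) is still possible.

## 6. Poles along $q^{\mathbb Z}$

We replace polynomials in $y$ by functions with poles allowed at $y\in q^{\mathbb Z}$ and regular at $y=\infty$. The points (2) have $y\in\mu q^{\mathbb Z}$, which avoids $q^{\mathbb Z}$. A nonconstant function of $x=hy$ has a pole at some value of $x$, finite or infinite, and Lemma 10 will show that $A$ admits no such pole. Put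
$$\Lambda=K[(y-q^j)^{-1}:j\in\mathbb Z],\qquad A=\Lambda[h^{\pm1}],\qquad v=(y-1)^{-1},$$
$$\rho_\eta=\frac{y-\eta}{y-1}=1+(1-\eta)v\in\Lambda\quad(\eta\in K),\qquad \rho=\rho_\mu,\qquad a=(h-1)\rho .$$

**Lemma 5.**

1. $\Lambda$ is the localization of $K[v]$ at the elements $\rho_{q^j}$, $j\in\mathbb Z$. So $\Lambda$ is a PID and $A$ is a noetherian domain, a localization of $K[h^{\pm1},v]$. Primes of $A$ have height at most $2$, and $\dim_KA/\mathfrak p<\infty$ if $\mathfrak p$ has height $2$.
2. If $\eta\ne\eta'$, then $\rho_\eta$ and $\rho_{\eta'}$ are comaximal in $\Lambda$.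
3. If $\eta\in K\setminus q^{\mathbb Z}$, evaluation at $y=\eta$ gives $\Lambda/\rho_\eta\Lambda\cong K$, and $\Lambda/v\Lambda\cong K$. So $A/\rho_\eta A$ and $A/vA$ are isomorphic to $K[h^{\pm1}]$.
4. $\tau$ restricts to an automorphism of $A$ with $\tau^m(\rho_\eta)A=\rho_{q^m\eta}A$ ($m\in\mathbb Z$) and $\tau(v)A=vA$.

*Proof.* (1) We have $y-q^j=\rho_{q^j}/v$, so $(y-q^j)^{-1}=v\rho_{q^j}^{-1}$. Conversely $v=(y-1)^{-1}\in\Lambda$ and $\rho_{q^j}^{-1}=\frac{y-1}{y-q^j}=1+(q^j-1)(y-q^j)^{-1}\in\Lambda$. A height-2 prime of $A$ comes from a maximal ideal of $K[h^{\pm1},v]$, whose residue field is finite over $K$ and is not changed by localization.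

(2) The difference is $(\eta'-\eta)v$. So the ideal they generate contains $v$, hence $1$.

(3) In $K[v]/(\rho_\eta)\cong K$ we have $v=\frac1{\eta-1}$ and $\rho_{q^j}=\frac{\eta-q^j}{\eta-1}\ne0$, so the localization changes nothing. At $v=0$ each $\rho_{q^j}$ has the value $1$.

(4) $\tau(y-q^j)=q^{-1}(y-q^{j+1})$, so $\tau$ permutes the generators of $\Lambda$ up to scalars. Further, $\tau^m(\rho_\eta)=\frac{q^{-m}y-\eta}{q^{-m}y-1}=\frac{y-q^m\eta}{y-q^m}=\rho_{q^m\eta}\,\rho_{q^m}^{-1}$ and $\tau(v)=\frac q{y-q}=qv\rho_q^{-1}$. By (1), the $\rho_{q^m}$ are units. $\square$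

Now fix
$$S=S(A,\tau,a),\qquad z=e+f,\qquad I=zS,\qquad R=K+zS,\qquad P=I .$$

**Theorem 6.** $S$ and $R$ are noetherian $k$-algebras, $S_R$ is finitely generated, $\mathrm{GK}_k(R)\le\mathrm{GK}_k(S)<\infty$, $P$ is a prime ideal of $R$ with $R/P\cong K$, and infinitely many prime ideals of $S$ lie over $P$.

Since $k$ was arbitrary, Theorem 6 answers the question of Section 2 in the negative over every field.

The infinite fibre survives the change of ring. For $n\ge1$ the homomorphisms $\chi_j:A\to K$ of (2) exist because $q^{j+1-n}\mu\notin q^{\mathbb Z}$. They satisfy the hypotheses of Lemma 4, because $a=(h-1)\frac{y-\mu}{y-1}$ vanishes on the points (2) exactly where $h=1$ or $y=\mu$. Call the resulting module $V_n$ and put $Q_n=\mathrm{ann}_S(V_n)$. Then $S/Q_n\cong M_n(K)$, so the $Q_n$ are distinct. By Lemma 1,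
$$I\ne S,\qquad R/P\cong K,\qquad Q_n\text{ lies over }P\text{ for every odd }n\ge1. \tag{3}$$
Also $S$ is noetherian by Lemma 3. It remains to bound the growth of $S$ and to verify the hypotheses of Lemma 2.

## 7. The quotient $S/SzS$ and the growth of $S$

**Lemma 7.** $\dim_KS/SzS<\infty$.

*Proof.* We have $h^{-1}zh=qe+q^{-1}f$, and $q^2\ne1$. So $qe+q^{-1}f-q^{-1}(e+f)=(q-q^{-1})e$ lies in $SzS$, hence $e,f\in SzS$. Therefore $S/SzS$ is an image of $A/(aA+\tau(a)A)$. Here $\tau(a)=(qh-1)\tau(\rho)$, and $\tau(\rho)$ is a unit times $\rho_{q\mu}$. The elements $h-1,qh-1$ are comaximal, since $q(h-1)-(qh-1)=1-q\ne0$; so are $\rho_\mu,\rho_{q\mu}$ by Lemma 5. So a prime of $A$ containing $a$ and $\tau(a)$ contains $(h-1,\rho_{q\mu})$ or $(qh-1,\rho_\mu)$. These ideals are maximal with residue field $K$. Thus $A/(a,\tau(a))$ is a commutative noetherian ring with at most two primes, both maximal with residue field $K$. It has finite length, so it is finite dimensional over $K$. $\square$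

**Lemma 8.** $\mathrm{GK}_k(R)\le\mathrm{GK}_k(S)\le4$ if $K=k$, and $\mathrm{GK}_k(R)\le\mathrm{GK}_k(S)\le7$ if $K=k(q)$.

*Proof.* Let $V\ni1$ be a finite dimensional $k$-subspace of $S$.

**Step 1: a common shape for elements of $V$.** Clearing denominators, we find $d,D\ge1$ and $0\neq\delta\in k[q]$ (with $\delta=1$ if $K=k$) such that each element of $V$ is a sum of terms $ct^i$ with $|i|\le d$ and
$$c\in\delta^{-1}h^{-d}\prod_{|j|\le d}(y-q^j)^{-d}\cdot\mathrm{span}_k\{q^\alpha h^\beta y^\gamma:|\alpha|\le D,\ 0\le\beta,\gamma\le D\}.$$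

**Step 2: the effect of $\tau^s$.** A product of $n$ such terms is
$$c_1t^{i_1}\cdots c_nt^{i_n}=\prod_l\tau^{s_l}(c_l)\;t^i,\qquad s_l=i_1+\dots+i_{l-1},\quad i=i_1+\dots+i_n,$$
so $|s_l|,|i|\le dn$. Since $\tau^s(y-q^j)=q^{-s}(y-q^{s+j})$, $\tau^s(h^{-d})=q^{-sd}h^{-d}$ and $\tau^s(h^\beta y^\gamma)=q^{s(\beta-\gamma)}h^\beta y^\gamma$, there is a constant $C$ depending on $d,D$ such that, for $|s|\le dn$,
$$\tau^s(c)\in\delta^{-1}h^{-d}\prod_{|j|\le d}(y-q^{s+j})^{-d}\cdot\mathrm{span}_k\{q^\alpha h^\beta y^\gamma:|\alpha|\le Cn,\ 0\le\beta,\gamma\le D\}.$$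

**Step 3: one denominator for $V^n$.** Put $\Delta_n=\prod_{|m|\le dn+d}(y-q^m)^{dn}$. In a product of $n$ elements as in Step 2, a factor $y-q^m$ occurs in the denominator only for $|m|\le dn+d$, and at most $dn$ times, since each $\tau^{s_l}(c_l)$ contributes it at most $d$ times. So the denominator divides $\Delta_n$, and the cofactor is a product of $O(n^2)$ factors $y-q^m$ with $|m|=O(n)$. Expanded, the cofactor is an integer combination of $q^\alpha y^\gamma$ with $\gamma=O(n^2)$ and $|\alpha|=O(n^3)$. The $n$ spans of Step 2 multiply to powers $|\alpha|\le Cn^2$, $\beta,\gamma\le Dn$. So for a constant $C'$,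
$$V^n\subseteq\sum_{|i|\le dn}\delta^{-n}h^{-dn}\Delta_n^{-1}\,\mathrm{span}_k\{q^\alpha h^\beta y^\gamma:|\alpha|\le C'n^3,\ 0\le\beta\le Dn,\ 0\le\gamma\le C'n^2\}\,t^i .$$

**Step 4: counting.** If $K=k$ the powers of $q$ are scalars, and $\dim_kV^n=O(n\cdot n\cdot n^2)=O(n^4)$. If $K=k(q)$, then $\dim_kV^n=O(n\cdot n^3\cdot n\cdot n^2)=O(n^7)$. $\square$

## 8. Semilinear fixed vectors and functions of $x$

**Definition (semilinear map).** Let $E$ be a field with automorphism $\sigma$ and $V$ an $E$-space. An additive map $\varphi:V\to V$ is $\sigma$-semilinear if $\varphi(cw)=\sigma(c)\varphi(w)$. We write $E^\sigma$ for the fixed field of $\sigma$. For example, $\sigma$ itself is $\sigma$-semilinear on $V=E$, with fixed vectors $E^\sigma$. On an $S$-module, $e$ satisfies $e(bn)=\tau(b)en$.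

**Lemma 9.**

1. Fixed vectors of a $\sigma$-semilinear map $\varphi$ that are linearly independent over $E^\sigma$ are linearly independent over $E$. So the fixed vectors form an $E^\sigma$-space of dimension at most $\dim_EV$.
2. Let $E_0\supseteq K$ be a field and let $\sigma$ act on $E_0(h)$ trivially on $E_0$, with $\sigma(h)=q^2h$. Then $E_0(h)^\sigma=E_0$. In particular $F^{\tau^2}=K(x)$, since $F=K(h,y)=K(x)(h)$.

*Proof.* (1) Take a shortest nontrivial relation $\sum c_iw_i=0$ over $E$ among the given vectors, scaled so that $c_1=1$. Apply $\varphi$ and subtract: $\sum_{i\ge2}(c_i-\sigma(c_i))w_i=0$ is shorter, hence trivial. So all $c_i\in E^\sigma$, a contradiction.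

(2) Let $p/r\ne0$ be fixed, in lowest terms. From $p\,\sigma(r)=r\,\sigma(p)$ we get $p\mid\sigma(p)$ and $r\mid\sigma(r)$. Degrees agree, so $\sigma(p)\in E_0^*p$ and $\sigma(r)\in E_0^*r$. Comparing coefficients of $h^i$, which $\sigma$ multiplies by $q^{2i}$, shows that $p$ and $r$ are monomials in $h$. So $p/r=\lambda h^i$ with $\lambda\in E_0^*$, and $q^{2i}=1$ forces $i=0$. $\square$

**Recollection (Gauss extension).** A discrete valuation $w$ of a field $L$ extends to $L(h)$ by $w(\sum g_ih^i)=\min_iw(g_i)$ on $L[h^{\pm1}]$; multiplicativity is Gauss's lemma. For example, with $L=K(x)$ and $w$ the order at $x=0$, $w(xh^{-1}-1)=0$ and $w(xh^{-1}+x^2)=1$.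

**Lemma 10.** For $0\ne d\in A$ the $K$-space $\{g\in K(x):dg\in A\}$ is finite dimensional. For $d=1$ it is $K$.

*Proof.* For each closed point $c$ of $\mathbb P^1_K$ (coordinate $x$), let $v_c$ be the normalized valuation of $K(x)$, extended to $F=K(x)(h)$ by the Gauss rule. Then $v_c(h^{\pm1})=0$ and
$$v_c(y-q^j)=v_c(xh^{-1}-q^j)=\min(v_c(x),0)\le0 .$$
So $v_c\ge0$ on all generators of $A$, hence on $A$, for every $c$ including $0$ and $\infty$. If $0\neq g\in K(x)$ and $dg\in A$, then $v_c(g)\ge-m_c$ with $m_c:=v_c(d)\ge0$, and $m_c=0$ for almost all $c$. Let $B(x)$ be the product of $p_c^{m_c}$ over the finite points $c$, where $p_c$ is the monic irreducible polynomial of $c$. Then $gB$ has no finite poles, so it is a polynomial, of degree at most $\deg B+m_\infty$. The space of such $g$ is finite dimensional. If $d=1$, all $m_c=0$, so $g$ is constant. $\square$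

With $A_0$ in place of $A$ the lemma fails already for $d=1$, as $K[x]\subseteq A_0$. Lemma 10 is what the poles bought.

## 9. The kernel of $z$ on finitely generated modules

**Theorem 11.** If $N$ is a finitely generated left (respectively right) $S$-module, then $\{n\in N:zn=0\}$ (respectively $\{n\in N:nz=0\}$) is finite dimensional over $K$.

The proof uses associated primes of a module over the commutative noetherian ring $A$: primes of the form $\mathrm{ann}_A(n)$. For example, $A/\rho A$ has the single associated prime $\rho A$, since $A/\rho A$ is a domain. Recall that $\mathrm{Ass}_A(N)$ is nonempty for $N\ne0$ and finite for finitely generated $N$, and that every associated prime of $An$ contains $\mathrm{ann}_A(n)$. Write $\ker(N)=\{n\in N:zn=0\}$.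

**Step 1: from right to left.** A right module $N$ becomes a left module by $s\cdot n=n\,\theta(s)$, still finitely generated, and $z\cdot n=n\theta(z)=nz$. So only left modules need to be treated.

**Step 2: reduction to modules finitely generated over $A$.** If $zl=0$, then
$$fl=-el,\qquad e(el)=-efl=-\tau(a)l,\qquad f(el)=al,$$
so $Sl=Al+Ael$. Since $N$ is noetherian, the submodule $S\ker(N)$ is generated by finitely many elements of $\ker(N)$, so it is finitely generated over $A$. It has the same kernel as $N$. Replace $N$ by it.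

**Step 3: a minimal bad module.** Suppose some $N$, finitely generated over $A$, has $\dim_K\ker(N)=\infty$. Choose a submodule $N'$ maximal with $\dim_K\ker(N/N')=\infty$, and replace $N$ by $N/N'$. For every submodule $0\ne N''\subseteq N$ the sequence $0\to\ker(N'')\to\ker(N)\to\ker(N/N'')$ is exact and $\ker(N/N'')$ is finite dimensional. So
$$\text{every nonzero } S\text{-submodule of } N \text{ has infinite dimensional kernel.} \tag{4}$$
Property (4) passes to nonzero submodules. The $A$-torsion submodule of $N$ is an $S$-submodule: if $bn=0$ with $b\ne0$, then $\tau(b)en=ebn=0$ and $\tau^{-1}(b)fn=fbn=0$. So, passing to it if it is nonzero, we may assume that $N\ne0$ is either $A$-torsion-free or $A$-torsion.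

**Step 4: the torsion-free case, by Lemma 10.** Let $V=F\otimes_AN\supseteq N$, and extend $e$ and $f$ to $V$ semilinearly (for $e$, $e(c\otimes n)=\tau(c)\otimes en$). For $l\in\ker(N)$,
$$0=ezl=e^2l+efl=e^2l+\tau(a)l. \tag{5}$$
So $l$ is fixed by the $\tau^2$-semilinear map $\varphi=-\tau(a)^{-1}e^2$. By Lemma 9 the space of $\varphi$-fixed vectors has a finite basis $w_1,\dots,w_r$ over $F^{\tau^2}=K(x)$, and this basis is $F$-independent. Extend it to an $F$-basis $w_1,\dots,w_m$ of $V$. As $N$ is finitely generated over $A$, there is $0\neq d\in A$ with $dN\subseteq\bigoplus_iAw_i$. Every $l\in\ker(N)$ is $\sum_{i\le r}g_iw_i$ with $g_i\in K(x)$, and $dl\in\bigoplus Aw_i$ gives $dg_i\in A$. By Lemma 10, $\ker(N)$ is finite dimensional, contradicting (4).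

**Step 5: in the torsion case, only height-one primes are associated.** Suppose a height-2 prime is in $\mathrm{Ass}_A(N)$. By Lemma 5 the set $N_0=\{n:\dim_KAn<\infty\}$ is nonzero. It is an $S$-submodule, since $Aen=eAn$ and $Afn=fAn$. It is finitely generated over $A$, hence finite dimensional, contradicting (4). As $N$ is torsion, $0\notin\mathrm{Ass}_A(N)$. So $\mathrm{Ass}_A(N)$ is a nonempty finite set of height-one primes.

**Step 6: associated primes propagate along $\tau$-orbits.** Let $\mathfrak p=\mathrm{ann}_A(n)\in\mathrm{Ass}(N)$. If $en\ne0$, then $\mathrm{ann}(en)\supseteq\tau(\mathfrak p)$. If the inclusion were strict, an associated prime of $Aen$ would strictly contain the height-one prime $\tau(\mathfrak p)$ and have height 2, against Step 5. So $\mathrm{ann}(en)=\tau(\mathfrak p)\in\mathrm{Ass}(N)$. Similarly $fn\ne0$ gives $\tau^{-1}(\mathfrak p)\in\mathrm{Ass}(N)$. If $a\notin\mathfrak p$, then $fen=an\ne0$. If $a\notin\tau^{-1}(\mathfrak p)$, that is, $\tau(a)\notin\mathfrak p$, then $efn=\tau(a)n\ne0$. Hence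
$$a\notin\mathfrak p\Rightarrow\tau(\mathfrak p)\in\mathrm{Ass}(N),\qquad a\notin\tau^{-1}(\mathfrak p)\Rightarrow\tau^{-1}(\mathfrak p)\in\mathrm{Ass}(N). \tag{6}$$

**Step 7: $a$ lies in at most one height-one prime of an orbit.** Precisely:
$$\text{if }\mathfrak p\text{ has height one and }a\in\mathfrak p,\text{ then }a\notin\tau^m(\mathfrak p)\text{ for all }m\ge1. \tag{7}$$
The elements $h-1$ and $\rho$ generate primes, as $A/(h-1)A\cong\Lambda$ and $A/\rho A\cong K[h^{\pm1}]$. So the only height-one primes containing $a=(h-1)\rho$ are $(h-1)A$ and $\rho A$. Let $m\ge1$; we show that $\tau^m$ sends neither of these to either of these. First, $\tau^m((h-1)A)=(h-q^{-m})A$. This is comaximal with $(h-1)A$, and it is not $\rho A$, because $h-q^{-m}$ is nonzero in $A/\rho A=K[h^{\pm1}]$. Second, $\tau^m(\rho A)=\rho_{q^m\mu}A$ by Lemma 5. This is comaximal with $\rho A$ as $q^m\mu\ne\mu$, and it is not $(h-1)A$, because $\rho_{q^m\mu}$ is a nonzero element of $\Lambda=A/(h-1)A$.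

**Step 8: every $\mathfrak p\in\mathrm{Ass}(N)$ is $\tau$-periodic, and $a\notin\mathfrak p$.** Suppose the $\tau$-orbit of $\mathfrak p$ is infinite. As $\mathrm{Ass}(N)$ is finite, forward propagation by (6) must stop, so $a\in\tau^j(\mathfrak p)$ for some $j\ge0$. Backward propagation must stop too, so $a\in\tau^{-i-1}(\mathfrak p)$ for some $i\ge0$. This contradicts (7) for $\tau^{-i-1}(\mathfrak p)$ and $m=i+j+1$. So $\tau^m(\mathfrak p)=\mathfrak p$ for some $m\ge1$, and then $a\in\mathfrak p$ would contradict (7).

**Step 9: periodic height-one primes.** We show: *if $\mathfrak p$ has height one and $\tau^m(\mathfrak p)=\mathfrak p$ for some $m\ge1$, then $\tau(\mathfrak p)=\mathfrak p$, and $\mathrm{Frac}(A/\mathfrak p)^{\tau^2}$ is a finite extension of $K$.*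

Put $s=\rho_0=y/(y-1)$. By Lemma 5, $v$ and $s$ generate $\tau$-stable ideals with $A/vA\cong A/sA\cong K[h^{\pm1}]$ (note $0\notin q^{\mathbb Z}$), and $\tau(h)=qh$ there. If $\mathfrak p$ contains $v$ or $s$, then $\mathfrak p=vA$ or $sA$, the fraction field of $A/\mathfrak p$ is $K(h)$, and its $\tau^2$-fixed field is $K$ by Lemma 9.

Otherwise pass to $A[v^{-1},s^{-1}]$. It is $\tau$-stable, because $\tau(v)$ and $\tau(s)$ are unit multiples of $v$ and $s$ in $A$. It contains $v^{-1}+1=y$ and $s^{-1}v=y^{-1}$, and it is the localization of $P_0=K[h^{\pm1},y^{\pm1}]=K[x^{\pm1},h^{\pm1}]$ at the elements $y-q^j$, because $v^{-1}=y-1$ and $s^{-1}=(y-1)y^{-1}$ lie in $P_0$. So $\mathfrak p$ corresponds to a $\tau^m$-stable height-one prime $\mathfrak p_0$ of $P_0$ with $\mathrm{Frac}(P_0/\mathfrak p_0)=\mathrm{Frac}(A/\mathfrak p)$. As $P_0$ is a UFD, $\mathfrak p_0=\pi P_0$. Write $\pi=\sum_ig_ih^i$ with $g_i\in K[x^{\pm1}]$. The units of $P_0$ are the $\lambda x^\alpha h^\beta$ with $\lambda\in K^*$, so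
$$\tau^m(\pi)=\sum_iq^{mi}g_ih^i=\lambda x^\alpha h^\beta\pi .$$
Comparing $h$-degrees gives $\beta=0$. Then $q^{mi}g_i=\lambda x^\alpha g_i$ for all $i$, so $\alpha=0$ and $q^{mi}=\lambda$ whenever $g_i\neq0$. Hence only one $g_i$ is nonzero, and $\mathfrak p_0=gP_0$ with $g\in K[x^{\pm1}]$ irreducible. Since $\tau(g)=g$, $\tau(\mathfrak p_0)=\mathfrak p_0$ and so $\tau(\mathfrak p)=\mathfrak p$. Finally $P_0/\mathfrak p_0=K_c[h^{\pm1}]$, where $K_c=K[x^{\pm1}]/(g)$ is a field, finite over $K$ and fixed by $\tau$. By Lemma 9 the $\tau^2$-fixed field of $K_c(h)$ is $K_c$.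

**Step 10: the torsion case is impossible.** Let $\mathfrak p\in\mathrm{Ass}(N)$. By Steps 8 and 9, $\tau(\mathfrak p)=\mathfrak p$, $a\notin\mathfrak p$, and $E=\mathrm{Frac}(A/\mathfrak p)$ has $[E^{\tau^2}:K]<\infty$. Put $N[\mathfrak p]=\{n:\mathfrak pn=0\}\neq0$. It is an $S$-submodule, since $\mathfrak pe=e\tau^{-1}(\mathfrak p)=e\mathfrak p$, and likewise for $f$. It is finitely generated over $A/\mathfrak p$. It is torsion-free over $A/\mathfrak p$: if $0\ne n\in N[\mathfrak p]$ had $\mathrm{ann}_A(n)\supsetneq\mathfrak p$, an associated prime of $An$ would have height 2, against Step 5. So $N[\mathfrak p]\subseteq V:=E\otimes_{A/\mathfrak p}N[\mathfrak p]$, a finite dimensional $E$-space. As $\tau(a)\notin\tau(\mathfrak p)=\mathfrak p$, the map $\varphi=-\tau(a)^{-1}e^2$ is $\tau^2$-semilinear on $V$, and it fixes $\ker(N[\mathfrak p])$ by (5). Lemma 9 gives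
$$\dim_K\ker(N[\mathfrak p])\le[E^{\tau^2}:K]\,\dim_EV<\infty,$$
contradicting (4). This proves Theorem 11. $\square$

*Proof of Theorem 6.* $S$ is noetherian by Lemma 3. By (3), $zS\neq S$; by Lemma 7, $\dim_KS/SzS<\infty$; by Theorem 11 the kernels of $z$ are finite dimensional. So Lemma 2 shows that $R$ is noetherian and $S_R$ is finitely generated. The dimension bound is Lemma 8. By (3), $P$ is prime with $R/P\cong K$, and the distinct primes $Q_n$, $n$ odd, all lie over $P$. $\square$

## 10. All primes over $P$

The next result is not needed for Theorem 6, but it determines the fibre exactly. For $n\ge1$ let $\chi'_j$ ($-1\le j\le n-1$) be evaluation at $(h,y)=(q^{n-1-j},q^{j+1}\mu)$. As for (2), $\chi'_{j+1}\circ\tau=\chi'_j$. At $j=-1$ we have $y=\mu$, at $j=n-1$ we have $h=1$, and for $0\le j\le n-2$ neither holds. By Lemma 4 we get an $S$-module $V'_n$ with image $M_n(K)$.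

**Theorem 12.** The primes of $S$ lying over $P$ are exactly $\mathrm{ann}\,V_n$ and $\mathrm{ann}\,V'_n$ with $n$ odd, and these are pairwise distinct.

**Step 1: if $Q$ lies over $P$, then $\dim_KS/Q<\infty$.** Let $S'=S/Q$, let $I'$ be the image of $I$, and $R'=K+I'\cong R/(Q\cap R)$. We have $Q\cap R\subseteq P$. Then $I'\ne S'$, since otherwise $1-i\in Q\cap R\subseteq P=I$ for some $i\in I$, and $1\in I$. So $R'=K\oplus I'$, and $I'$ is a minimal prime of $R'$. If $I'=0$, then $Q\supseteq SzS$ and Lemma 7 finishes. Let $I'\ne0$.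

*A second prime of $R'$.* Put $T=\{s\in S':sI'=0\}$. Then $T\cap R'$ is an ideal of $R'$, because $R'I'\subseteq I'$, and it is proper. If $uR'w\subseteq T$ with $u,w\in R'$, then $0=uI'wI'=(uI')S'(wI')$, using $I'S'=I'$. As $S'$ is prime, $uI'=0$ or $wI'=0$. So $T\cap R'$ is prime. Also $I'\not\subseteq T$, as $I'^2\ne0$ in the prime ring $S'$. By minimality of $I'$, $T\cap R'\not\subseteq I'$. So $T$ contains, after scaling, some $1-i$ with $i\in I'$.

*An idempotent.* Now $(1-i)I'=0$, so $i$ is idempotent and $I'=iI'\subseteq iS'\subseteq I'$, that is, $I'=iS'$. With $g=1-i\ne0$, $S'/I'\cong gS'$ and $gS'g\cong\mathrm{End}_S(S'/I')$. Since $S'/I'$ is a quotient of $S/zS$, this embeds in $\mathrm{Hom}_S(S/zS,S'/I')\cong\{m\in S'/I':mz=0\}$, which is finite dimensional by Theorem 11. The algebra $gS'g$ is prime: for $\alpha,\beta\in gS'g$, $\alpha\,gS'g\,\beta=0$ means $\alpha S'\beta=0$. So $gS'g$ is a finite dimensional simple algebra. Let $g'$ be a primitive idempotent of it. Then $g'S'g'$ is a finite dimensional division algebra.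

*Finite length.* The right ideal $g'S'$ is minimal: if $0\ne u\in g'S'$, then $uS'g'\ne0$ by primeness, so some $usg'$ is a nonzero, hence invertible, element of $g'S'g'$, and $g'\in uS'$. So the right socle of $S'$, the sum of its minimal right ideals, is a nonzero two-sided ideal. It is semisimple and noetherian, so it has finite length. In the prime noetherian ring $S'$ a nonzero ideal is an essential right ideal, so by Goldie's theorem the socle contains a regular element $r$. Then $S'\cong rS'$ has finite length as a right module. So $S'$ is simple artinian, a matrix ring over $\mathrm{End}(g'S')\cong g'S'g'$, and hence finite dimensional.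

**Step 2: the finite dimensional simple $S$-modules $V$.** Choose a maximal ideal $\mathfrak m$ of $A$ and $0\ne u\in V$ with $\mathfrak mu=0$. The ideals $\tau^i(\mathfrak m)$, $i\in\mathbb Z$, are distinct: if $\tau^i(\mathfrak m)=\mathfrak m$ with $i\ge1$, then $\tau^i$ induces a $K$-automorphism of the finite extension $A/\mathfrak m$ of $K$, which has some finite order $r$. It maps $\bar h\ne0$ to $q^i\bar h$, so $q^{ir}=1$, which is impossible. Now $e^iu$ is killed by $\tau^i(\mathfrak m)$ and $f^iu$ by $\tau^{-i}(\mathfrak m)$. Nonzero vectors killed by distinct maximal ideals are independent, so $e^iu$ and $f^iu$ are eventually $0$. Replace $u$ by the last nonzero $f^iu$ (and $\mathfrak m$ accordingly), so $fu=0$.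

Let $n\ge1$ be least with $e^nu=0$, and put $\mathfrak m_0=\tau^{-1}(\mathfrak m)$. From $0=efu=\tau(a)u$ we get $a\in\mathfrak m_0$. From $0=fe^nu=a\,e^{n-1}u$ we get $a\in\tau^{n-1}(\mathfrak m)=\tau^n(\mathfrak m_0)$. If $h-1$ lay in both $\mathfrak m_0$ and $\tau^n(\mathfrak m_0)$, then $\tau^n(\mathfrak m_0)$ would contain the comaximal elements $h-1$ and $\tau^n(h-1)$; the same argument excludes $\rho$ from lying in both, by Lemma 5. So there are two cases. If $h-1\in\mathfrak m_0$ and $\rho\in\tau^n(\mathfrak m_0)$, then $h-1$ and $\tau^{-n}(\rho)$, a unit times $\rho_{q^{-n}\mu}$, lie in $\mathfrak m_0$. So $\mathfrak m_0$ is the point $(1,q^{-n}\mu)$, which is the point with $j=-1$ in (2). If $\rho\in\mathfrak m_0$ and $h-1\in\tau^n(\mathfrak m_0)$, then $\mathfrak m_0$ is the point $(q^n,\mu)$, the one with $j=-1$ for $V'_n$.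

In the first case $\tau^{j+1}(\mathfrak m_0)=\ker\chi_j$, as $\chi_{j+1}\circ\tau=\chi_j$. So $A$ acts on $e^ju$ through $\chi_j$, and $fe^{j+1}u=ae^ju=\chi_j(a)e^ju$. Therefore $\bigoplus_{j<n}Ke^ju$ is an $S$-submodule isomorphic to $V_n$, and it equals $V$ because $V$ is simple. In the second case $V\cong V'_n$ in the same way.

These modules are pairwise non-isomorphic, since the sets of $h$-eigenvalues are $\{q^{-1},\dots,q^{-n}\}$ for $V_n$ and $\{1,\dots,q^{n-1}\}$ for $V_n'$. As $M_n(K)$ has only one simple module, their annihilators are distinct. A prime of finite codimension is the annihilator of a finite dimensional simple module, so these are all the primes of finite codimension over $K$.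

**Step 3: parity decides.** For $n$ odd, Lemmas 4 and 1 show that both annihilators lie over $P$. For $n$ even, $z$ is invertible on $V_n$ and $V_n'$ by Lemma 4. So $I$ maps onto $S/Q$, where $Q$ is the annihilator, and some $1-i$ with $i\in I$ lies in $Q\cap R$. As $1-i\notin I=P$, $Q\cap R\not\subseteq P$, and $Q$ does not lie over $P$. $\square$

## 11. The annihilator $r_R(S/R)$ and the dimensions

We compare the example with the positive result $\mathrm{GK}(R/P)\ge\mathrm{GK}(R/r_R(S/R))$ of Section 2.

**Proposition 13.** $\bigcap_{n\text{ odd}}Q_n=0$ and $r_R(S/R)=0$. So $\mathrm{GK}(R/r_R(S/R))=\mathrm{GK}(R)$.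

*Proof.* The intersection is an ideal, so it is stable under $u\mapsto h^{-1}uh$, which acts on $At^i\cap S$ as the scalar $q^i$. These scalars are distinct, so the ideal is graded. If it is nonzero, multiplying a nonzero homogeneous element by a power of $e$ or $f$ gives $0\ne b\in A$ in it, because $S$ is a domain. So $b$ vanishes at all $(q^{-1-j},q^{j+1-n}\mu)$ with $n$ odd and $0\le j<n$. For fixed $j$ these are infinitely many values of $y$, so $b(q^{-1-j},y)=0$ in $\Lambda$. This holds for all $j\ge0$, that is, for infinitely many values of $h$, so $b=0$, a contradiction.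

Let $r\in R$ with $Sr\subseteq R$. Then $SrzS\subseteq RzS\subseteq zS$. For $n$ odd the image of the ideal $SrzS$ in the simple ring $S/Q_n\cong M_n(K)$ is an ideal inside the proper right ideal generated by the image of $z$, so it is $0$. Hence $SrzS\subseteq\bigcap_{n\text{ odd}}Q_n=0$. So $rz=0$, and $r=0$. $\square$

**Proposition 14.** If $K=k$, then $R/P\cong k$ and $\mathrm{GK}(R)=\mathrm{GK}(S)=4$.

*Proof.* The upper bound is Lemma 8. For the lower bound on $\mathrm{GK}(S)$ let $V=\mathrm{span}\{1,h,v,e\}$. Then $V^{4n}$ contains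
$$e^jv^mh^\beta e^{N-j}=q^{j\beta}\,\tau^j(v)^m\,h^\beta\,t^N,\qquad 0\le j\le N\le n,\ 1\le m\le n,\ 0\le\beta\le n .$$
As $\tau^j(v)=q^j/(y-q^j)$, these are independent by partial fractions in $y$. There are $\frac{(n+1)(n+2)}2\cdot n(n+1)\ge n^4/2$ of them. So $\mathrm{GK}(S)=4$.

Next, $\mathrm{GK}(S)\le\mathrm{GK}(R)$. Write $S=\sum_{i=1}^mg_iR$ with $g_1=1$. For a finite dimensional $V\subseteq S$ there is a finite dimensional $W\subseteq R$, which we may take to contain $1$, with $Vg_i\subseteq\sum_jg_jW$ for all $i$. By induction $V^n=V^ng_1\subseteq\sum_jg_jW^n$, so $\dim V^n\le m\dim W^n$. $\square$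

So for $K=k$ we have $\mathrm{GK}(R/P)=0<4=\mathrm{GK}(R/r_R(S/R))$, and the hypothesis of the positive result fails, consistently with the infinite fibre.

**Proposition 15.** Let $K=k$ and $d\ge0$. With central variables $X=(X_1,\dots,X_d)$, the rings $R[X]\subset S[X]$ are noetherian, $S[X]_{R[X]}$ is finitely generated, $\mathrm{GK}(R[X])=d+4$, $R[X]/P[X]\cong k[X]$, and the primes $Q_n[X]$, $n$ odd, all lie over $P[X]$. So $\mathrm{GK}(R/P)$ in such an example can be any integer $d\ge0$, and no lower bound on $\mathrm{GK}(R/P)$ alone forces finiteness.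

*Proof.* The rings are noetherian by Hilbert's basis theorem, generators of $S_R$ generate $S[X]$ over $R[X]$, and adjoining $d$ central variables raises the GK dimension by $d$. The ideal $Q_n[X]$ is prime, since $S[X]/Q_n[X]\cong M_n(k[X])$. The $Q_n[X]$ are distinct, since $Q_n[X]\cap S=Q_n$. Moreover $Q_n[X]\cap R[X]=(Q_n\cap R)[X]\subseteq P[X]$, and $P[X]$ is prime because $k[X]$ is a domain. Let $P'$ be a prime of $R[X]$ with $(Q_n\cap R)[X]\subseteq P'\subseteq P[X]$. Then $P'\cap R$ is a prime of $R$: if $uRw\subseteq P'$ with $u,w\in R$, then $uR[X]w\subseteq P'$ because $X$ is central. Also $Q_n\cap R\subseteq P'\cap R\subseteq P$. As $Q_n$ lies over $P$, $P'\cap R=P$, so $P[X]\subseteq P'$ and $P'=P[X]$. Hence $P[X]$ is minimal over $Q_n[X]\cap R[X]$. $\square$
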